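\title{The Embedding Conjecture for the monoid of left self-distributivity}

\begin{abstract}
The monoid $M_{\mathcal{LD}}$ is presented by relations that hold between the operators applying the left self-distributivity law $x(yz)\mapsto(xy)(xz)$ at the various positions of a term. We prove the Embedding Conjecture: $M_{\mathcal{LD}}$ embeds in the group with the same presentation. The core of the proof is right cancellation. We let an element of $M_{\mathcal{LD}}$ act on a binary tree and attach to each leaf of the resulting tree a coset in a braid group. These cosets can be followed through the removal of the last letter of a word, and they decide which generators divide the element on the left. Complete proofs of left cancellation and of the existence of common right multiples, both due to Dehornoy, are included.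
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The monoid and the conjecture}
A binary operation is \emph{left self-distributive} if it satisfies $x(yz)=(xy)(xz)$. A bracketed product is a binary tree, and a position in it is an \emph{address}: a finite sequence of digits $0$ (go left) and $1$ (go right). Let $A=\{0,1\}^*$ be the set of addresses, $\varepsilon$ the empty address and $|\alpha|$ the length of $\alpha$; juxtaposition of addresses is concatenation. We write $\alpha\perp\beta$, and say that $\alpha$ and $\beta$ are \emph{orthogonal}, if neither is a prefix of the other, that is, if they have the form $\gamma0\delta$ and $\gamma1\delta'$ in some order.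

Let $g_\alpha$ be the partial operator that replaces the subterm at address $\alpha$, if it has the form $x(yz)$, by $(xy)(xz)$. Operators are composed from left to right: $g_\alpha g_\beta$ means first $g_\alpha$, then $g_\beta$. For all $\alpha,\beta\in A$ these operators satisfy
\begin{align}
g_\alpha\,g_\beta&=g_\beta\,g_\alpha\qquad\text{if }\alpha\perp\beta,\tag{R1}\\
g_{\alpha0\beta}\,g_\alpha&=g_\alpha\,g_{\alpha00\beta}\,g_{\alpha10\beta},\tag{R2}\\
g_{\alpha10\beta}\,g_\alpha&=g_\alpha\,g_{\alpha01\beta},\tag{R3}\\
g_{\alpha11\beta}\,g_\alpha&=g_\alpha\,g_{\alpha11\beta},\tag{R4}\\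
g_{\alpha1}\,g_\alpha\,g_{\alpha1}\,g_{\alpha0}&=g_\alpha\,g_{\alpha1}\,g_\alpha.\tag{R5}
\end{align}
Relation (R1) says that operations on disjoint subterms commute. Relations (R2)--(R4) say that an operation inside $x$, $y$ or $z$ can be performed before or after the law is applied; inside $x$ it must then be performed twice, because $x$ has been duplicated. Relation (R5) compares two ways of expanding $x(y(zt))$.

The monoid $M=M_{\mathcal{LD}}$ is defined by the generators $g_\alpha$, $\alpha\in A$, which we also call \emph{letters}, and the relations (R1)--(R5). Its \emph{enveloping group} $G_{\mathcal{LD}}$ is the group defined by the same generators and relations. The \emph{Embedding Conjecture} asserts that the canonical morphism $M_{\mathcal{LD}}\to G_{\mathcal{LD}}$ is injective. It is stated in \cite{FGT}, where it is recorded as open, with a number of partial positive statements established.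

The conjecture says that an equality between two products of generators that can be derived with the help of inverse letters can also be derived without them. This is not automatic: in the monoid $\langle a,b,c\mid ac=bc\rangle$ the elements $a$ and $b$ are distinct, and they become equal in the enveloping group. Two observations suggest a positive answer for $M$. First, each $g_\alpha$ acts on trees as an injective partial map. Second, $M$ has braid monoids in the background. Send $g_{1^i}$ to the braid generator $\sigma_{i+1}$, and send $g_\alpha$ to $1$ whenever $\alpha$ contains a $0$. Then (R5) becomes the braid relation or $1=1$, (R4) becomes a commutation $\sigma_j\sigma_i=\sigma_i\sigma_j$ with $j\ge i+2$ or a trivial relation, and (R1)--(R3) become trivial; and positive braid monoids do embed in braid groups. Neither observation is a proof. The first compares trees, not elements of $M$, and the second forgets every letter whose address contains a $0$. Our proof combines them.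

\begin{theorem}\label{thm:main}
The monoid $M_{\mathcal{LD}}$ is left-cancellative and right-cancellative, and any two of its elements have a common right multiple. Hence $M_{\mathcal{LD}}$ embeds in its group of right fractions, which is $G_{\mathcal{LD}}$; in particular the canonical morphism $M_{\mathcal{LD}}\to G_{\mathcal{LD}}$ is injective.
\end{theorem}

Here a common right multiple of $u$ and $v$ is an element of $uM\cap vM$. In every monoid that occurs below, $u\mid v$ means $v=uz$ for some $z$ (left divisibility).

\subsection*{Where the difficulty lies}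
A monoid that embeds in a group is cancellative, and by Ore's theorem the converse holds when common right multiples exist. Left cancellativity and common right multiples are due to Dehornoy \cite{BSD}; we give complete proofs in Appendices~\ref{app:left} and~\ref{app:multiples}. What remains is right cancellation.

The presentation treats the two sides very differently. For each pair of distinct letters $g_\alpha,g_\beta$ it contains exactly one relation of the form $g_\alpha\cdots=g_\beta\cdots$, and the proof of left cancellation rests on this fact. Nothing of the kind holds for last letters: by (R2) and (R1) we have $g_0\,g_\varepsilon=g_\varepsilon\,g_{10}\,g_{00}$ in $M$, yet no defining relation has the form $\cdots g_\varepsilon=\cdots g_{00}$. So the argument for the left side cannot simply be reflected.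

We reduce right cancellation to left cancellation by means of an invariant. Let $X\in M$ act on a tree $T$, and let $\ell$ be a leaf of $T\cdot X$. The leaf $\ell$ descends from a leaf $\ell_0$ of $T$, and along the way each letter leaves the address alone, exchanges two adjacent digits, or splits a digit $0$ into two digits. We record this history as a braid with one strand for each digit of $\ell$. The braid depends on the word chosen for $X$, but its coset modulo the braids among strands that come from the same digit of $\ell_0$ does not; this coset is the \emph{class} of $\ell$ (Section~\ref{sec:class}). It has two properties.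
\begin{itemize}
\item The classes for $Xg_\alpha$ determine the classes for $X$ (Lemma~\ref{lem:last}). So $Xg_\alpha=Yg_\alpha$ implies that $X$ and $Y$ have the same classes.
\item The classes for $X$ determine which letters divide $X$ on the left (Proposition~\ref{prop:criterion}).
\end{itemize}
Hence $Xg_\alpha=Yg_\alpha$ implies that $X$ and $Y$ can be written with the same first letter. We cancel it on the left and conclude by induction (Section~\ref{sec:proof}). Sections~\ref{sec:trees}--\ref{sec:criterion} do not use the appendices.

\section{Trees, leaves and length}\label{sec:trees}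

A \emph{tree} is a finite full binary tree: either the one-vertex tree $\bullet$, or $xy$, the tree with left subtree $x$ and right subtree $y$. Vertices, and in particular leaves, are identified with their addresses, and $|T|$ is the number of leaves of $T$. The tree $T\cdot g_\alpha$ is defined if and only if the subtree of $T$ at $\alpha$ exists and has the form $x(yz)$, and it is obtained by replacing this subtree by $(xy)(xz)$. Equivalently,
\begin{equation}\label{eq:defined}
T\cdot g_\alpha\text{ is defined if and only if $T$ has a leaf with prefix }\alpha10,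
\end{equation}
since both conditions say that $\alpha10$ is a vertex of $T$. The partial map $T\mapsto T\cdot g_\alpha$ is injective, because $(xy)(xz)$ determines $x,y,z$ and the rest of the tree is unchanged. Also $|T\cdot g_\alpha|=|T|+|x|>|T|$.

Each leaf $\ell'$ of $T\cdot g_\alpha$ is a copy of a leaf $\ell$ of $T$, its \emph{parent}; we call $\ell'$ a \emph{child} of $\ell$, and the passage $\ell\to\ell'$ a \emph{step}. There are three types of steps.
\begin{itemize}
\item[(I)] \emph{Idle}: $\alpha$ is not a prefix of $\ell'$, and $\ell=\ell'$.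
\item[(C)] \emph{Crossing}: $\ell=\alpha1d\eta$ and $\ell'=\alpha d1\eta$ with $d\in\{0,1\}$. These are the leaves of $y$ ($d=0$) and of $z$ ($d=1$).
\item[(S)] \emph{Splitting}: $\ell=\alpha0\eta$ and $\ell'=\alpha e0\eta$ with $e\in\{0,1\}$. These are the leaves of the two copies of $x$.
\end{itemize}
The type is determined by $\alpha$ and $\ell'$, and also by $\alpha$ and $\ell$. A leaf of $T$ has one child in types (I) and (C) and two in type (S). Put $p=|\alpha|+1$. A crossing exchanges the digits at positions $p$ and $p+1$, and it counts as a crossing even when both digits are $1$ and the address does not change. A splitting replaces the digit $0$ at position $p$ by the two digits $e0$. A digit $1$ is never split. Composing parent maps along a word defines \emph{ancestors} and \emph{descendants}.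

\begin{lemma}\label{lem:action}
The two sides of each relation \textup{(R1)--(R5)} have the same domain and the same effect on trees. Hence $T\cdot X$ makes sense, as a partial action, for $X\in M$.
\end{lemma}

\begin{proof}
In (R1) the two letters modify disjoint subtrees, and neither affects whether the other is defined. In (R2), both sides are defined if and only if the subtree at $\alpha$ has the form $x(yz)$ with $x'=x\cdot g_\beta$ defined, and both replace it by $(x'y)(x'z)$. In (R3) and (R4) the condition is that $y'=y\cdot g_\beta$, respectively $z'=z\cdot g_\beta$, is defined, and both sides give $(xy')(xz)$, respectively $(xy)(xz')$. In (R5), both sides are defined if and only if the subtree at $\alpha$ has the form $x(y(zt))$, and it is transformed as follows: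
\begin{align*}
x(y(zt))&\to x((yz)(yt))\to(x(yz))(x(yt))\to(x(yz))((xy)(xt))\\
&\to((xy)(xz))((xy)(xt)),\\
x(y(zt))&\to(xy)(x(zt))\to(xy)((xz)(xt))\to((xy)(xz))((xy)(xt)).\qedhere
\end{align*}
\end{proof}

Relations (R2) and (R5) change the length of words, so word length is not defined on $M$. The action supplies a substitute, which is the parameter of all our inductions.

\begin{lemma}\label{lem:length}
\textup{(i)} Finitely many elements of $M$ are simultaneously defined on some tree.

\textup{(ii)} For $X\in M$, the lengths of the words representing $X$ are bounded. Their maximum $\lambda(X)$ satisfies $\lambda(g_\beta X')\ge1+\lambda(X')$ for every letter $g_\beta$.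
\end{lemma}

\begin{proof}
(i) If all leaves of $T$ have depth at least $|\alpha|+2$, then $T\cdot g_\alpha$ is defined. In each type of step a leaf is at least as deep as its parent, so the minimal depth of a leaf never decreases along a word. Hence finitely many given words are defined on every sufficiently deep complete binary tree.

(ii) Choose $T$ with $T\cdot X$ defined. Each letter adds at least one leaf, so every word for $X$ has length at most $|T\cdot X|-|T|$. The inequality follows by putting $g_\beta$ in front of a longest word for $X'$.
\end{proof}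

\section{Positive braids}\label{sec:braids}

The braid group $B_N$ has generators $\sigma_1,\dots,\sigma_{N-1}$ and relations $\sigma_i\sigma_j=\sigma_j\sigma_i$ for $|i-j|\ge2$ and $\sigma_i\sigma_{i+1}\sigma_i=\sigma_{i+1}\sigma_i\sigma_{i+1}$. The monoid with the same presentation is $B_N^+$; its relations preserve length, so positive braids have a length. We draw braids from top to bottom, reading words from left to right; $\sigma_i$ is a crossing of the strands at positions $i$ and $i+1$. We use the following standard facts of Garside.
\begin{itemize}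
\item[(G1)] $B_N^+$ embeds in $B_N$, it is cancellative, and every element of $B_N$ has the form $a^{-1}b$ with $a,b\in B_N^+$.
\item[(G2)] Any two elements of $B_N^+$ have a \emph{right lcm}: a common right multiple that left-divides every common right multiple.
\item[(G3)] The \emph{permutation braids}, that is, the divisors of the half twist $\Delta_N$, are exactly the positive braids in which any two strands cross at most once. The right lcm of two permutation braids divides $\Delta_N$, so it is a permutation braid.
\end{itemize}
For a permutation braid $s$ let $I(s)$ be the set of pairs $(i,j)$, $i<j$, such that the strands starting at positions $i$ and $j$ cross. The length of $s$ is $\#I(s)$. If $s\mid s'$ then $I(s)\subset I(s')$. If $(i,j)$ and $(j,k)$ are in $I(s)$, then the strands $i,j,k$ end in the reverse order, so $(i,k)\in I(s)$.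

For $q,r\ge1$ with $q+r\le N$ put
\[
c_{q,r}=\sigma_q\sigma_{q+1}\cdots\sigma_{q+r-1}.
\]
In this braid the strand starting at $q$ crosses the next $r$ strands, so it is a permutation braid with $I(c_{q,r})=\{(q,q+i):1\le i\le r\}$. We have
\begin{gather}
c_{q,r+r'}=c_{q,r}\,c_{q+r,r'},\label{eq:concat}\\
\sigma_j\,c_{q,r}=c_{q,r}\,\sigma_{j-1}\qquad(q+1\le j\le q+r-1),\label{eq:slide}\\
\sigma_{q-1}\,c_{q,r}\,c_{q-1,r}=c_{q,r}\,c_{q-1,r}\,\sigma_{q+r-1}\qquad(q\ge2).\label{eq:double}
\end{gather}
For \eqref{eq:slide}, move $\sigma_j$ to the right past $\sigma_q,\dots,\sigma_{j-2}$, use $\sigma_j\sigma_{j-1}\sigma_j=\sigma_{j-1}\sigma_j\sigma_{j-1}$, and move the last $\sigma_{j-1}$ past $\sigma_{j+1},\dots,\sigma_{q+r-1}$. For \eqref{eq:double}, commutations give $c_{q,r}c_{q-1,r}=\prod_{k=0}^{r-1}(\sigma_{q+k}\sigma_{q+k-1})$, with $k$ increasing, and $\sigma_j(\sigma_{j+1}\sigma_j)=(\sigma_{j+1}\sigma_j)\sigma_{j+1}$ carries the extra generator across one factor while raising its index by one.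

Let $n=(n_1,\dots,n_k)$ be a vector of positive integers with sum $N$. Cut $\{1,\dots,N\}$ into consecutive \emph{blocks} of sizes $n_1,\dots,n_k$, and let
\[
q_p(n)=1+\sum_{j<p}n_j
\]
be the first position of block $p$. Let $P_n$ be the subgroup of $B_N$ generated by the $\sigma_j$ such that $j$ and $j+1$ lie in the same block. It is an image of $\prod_jB_{n_j}$, so by (G1) each of its elements is $h_1^{-1}h_2$ with $h_1,h_2$ positive words in these generators.

The next lemma describes how divisibility by $c_{q,r}$ behaves when a generator is added or removed on the left. Part (ii) is the reason why a divisibility test can be applied to a coset.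

\begin{lemma}\label{lem:braid}
Let $c=c_{q,r}$ and $a\in B_N^+$. Divisibility is taken in $B_N^+$.
\begin{itemize}
\item[(i)] If $j\notin\{q-1,q,q+r\}$, then $c\mid\sigma_ja$ if and only if $c\mid a$.
\item[(ii)] Suppose $n_p=1$, $q=q_p(n)$ and $r=n_{p+1}$. If $b,b'\in B_N^+$ and $P_nb=P_nb'$, then $c\mid b$ if and only if $c\mid b'$.
\item[(iii)] If $q\ge2$ and $c_{q,r}\mid\sigma_{q-1}a$, then $c_{q,r}c_{q-1,r}\mid a$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Either $q+1\le j\le q+r-1$, or $\sigma_j$ commutes with all letters of $c$. So $\sigma_jc=c\sigma_{j'}$ for some $j'$, by \eqref{eq:slide} or by commutation. If $a=ca'$, then $\sigma_ja=c\sigma_{j'}a'$. Conversely, let $s$ be the right lcm of $\sigma_j$ and $c$. It is a permutation braid, and $I(s)$ contains $I(c)$ and the pair $(j,j+1)\notin I(c)$, so $s$ has length at least $r+1$. It divides the common multiple $\sigma_jc=c\sigma_{j'}$, which has length $r+1$, so $s=\sigma_jc$. If $c\mid\sigma_ja$, then $\sigma_jc\mid\sigma_ja$, and cancellation gives $c\mid a$.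

(ii) Block $p$ is $\{q\}$ and block $p+1$ is $\{q+1,\dots,q+r\}$, so none of $\sigma_{q-1},\sigma_q,\sigma_{q+r}$ is a generator of $P_n$. Write $b'=h_1^{-1}h_2b$ with $h_1,h_2$ positive words in the generators of $P_n$. Then $h_1b'=h_2b$ in $B_N^+$, and repeated use of (i) gives $c\mid b'\iff c\mid h_1b'\iff c\mid h_2b\iff c\mid b$.

(iii) Let $s$ be the right lcm of $\sigma_{q-1}$ and $c_{q,r}$. Then $I(s)$ contains $(q-1,q)$ and all $(q,q+i)$, hence all $(q-1,q+i)$, for $1\le i\le r$. So $s$ has length at least $2r+1$. By \eqref{eq:double}, $\sigma_{q-1}c_{q,r}c_{q-1,r}$ is a common multiple of length $2r+1$, so it equals $s$. It divides $\sigma_{q-1}a$, and we cancel $\sigma_{q-1}$.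
\end{proof}

The hypothesis $n_p=1$ in (ii) keeps $\sigma_q$ out of $P_n$. Without it the statement fails: for $n=(2,1)$ and $p=1$ we have $c=\sigma_1$ and $P_n\cdot1=P_n\sigma_1$.

\section{The braid class of a leaf}\label{sec:class}

\subsection*{Profiles}
Follow the rightmost leaf $1^N$ of a tree along a word. It is its own child at every step; the step is idle unless the letter is $g_{1^i}$, and then the digits at positions $i+1$ and $i+2$ cross. Recording $\sigma_{i+1}$ for this crossing gives the braid morphism of the introduction. For other leaves the number of digits grows, because of splittings. We therefore take one strand for each digit of the \emph{final} address $\ell$. At an earlier time, a digit of the current address is represented by the block of strands into which it will eventually be split, and a crossing of two digits is a crossing of two blocks. One of the two crossing digits is a $1$, which is never split, so this is a braid $c_{q,r}$.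

\begin{definition}\label{def:profile}
Let $w$ be a word with $T\cdot w$ defined, let $\ell$ be a leaf of $T\cdot w$, and $N=|\ell|$. The \emph{profile} of $(T,w,\ell)$ is a triple $(\ell_0,n,b)$, where $\ell_0$ is the ancestor of $\ell$ in $T$, $n$ is a vector of positive integers with sum $N$ indexed by the positions of the digits of $\ell_0$, and $b\in B_N^+$. It is defined by recursion on the length of $w$. If $w$ is empty, the profile is $(\ell,(1,\dots,1),1)$. If $w=g_\alpha w'$, let $(\ell_1,n',b')$ be the profile of $(T\cdot g_\alpha,w',\ell)$, let $\ell_0$ be the parent of $\ell_1$, and put $p=|\alpha|+1$. According to the type of the step $\ell_0\to\ell_1$: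
\begin{itemize}
\item[(I)] $n=n'$ and $b=b'$;
\item[(C)] $n$ is $n'$ with the entries $p$ and $p+1$ exchanged, and $b=c_{q,r}b'$ with $q=q_p(n)=q_p(n')$ and $r=n'_p=n_{p+1}$;
\item[(S)] $n$ is $n'$ with the two entries $n'_p,n'_{p+1}$ replaced by their sum, and $b=b'$.
\end{itemize}
We call $n_j$ the \emph{multiplicity} of the $j$-th digit of $\ell_0$. The \emph{class} of $(T,w,\ell)$ is the triple $(\ell_0,n,P_nb)$.
\end{definition}

The profile is thus computed by treating the letters of $w$ from the last to the first; in this direction a splitting \emph{merges} two blocks. By induction on the length of $w$,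
\begin{equation}\label{eq:one}
n_j=1\text{ whenever the $j$-th digit of $\ell_0$ is }1.
\end{equation}
Indeed, in (C) each digit moves together with its multiplicity, and in (S) the merged digit is a $0$. In particular, in (C) we have $n_p=n'_{p+1}=1$: the single strand of block $p$ of $n$ crosses the $r$ strands of block $p+1$.

\begin{example}\label{ex:profile}
Let $T=x(y(zt))$ with $x,y,z,t$ leaves, at addresses $0,10,110,111$, and let $u=g_1g_\varepsilon g_1g_0$ and $v=g_\varepsilon g_1g_\varepsilon$ be the two sides of (R5). The leaf $001$ of $T\cdot u=T\cdot v$ is a copy of $y$. Its histories are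
\[
10\overset{\mathrm S}{\to}100\overset{\mathrm C}{\to}010\overset{\mathrm I}{\to}010\overset{\mathrm C}{\to}001
\qquad\text{and}\qquad
10\overset{\mathrm C}{\to}01\overset{\mathrm I}{\to}01\overset{\mathrm S}{\to}001 .
\]
Along $u$ the digit $0$ is split first and the digit $1$ then crosses the two resulting digits one at a time. Along $v$ it crosses a single digit $0$, which is split afterwards. Because this digit has multiplicity $2$, both words give the profile $(10,(1,2),\sigma_1\sigma_2)$; see Figure~\ref{fig:profile}.

The leaf $110$ is a copy of $x$, with histories $0\overset{\mathrm I}{\to}0\overset{\mathrm S}{\to}10\overset{\mathrm S}{\to}110\overset{\mathrm I}{\to}110$ and $0\overset{\mathrm S}{\to}10\overset{\mathrm S}{\to}110\overset{\mathrm C}{\to}110$. The profiles are $(0,(3),1)$ and $(0,(3),\sigma_1)$. So the braid $b$ is not an invariant of the element of $M$. The two crossing strands come from the same digit of $\ell_0$, and the classes agree since $P_{(3)}=B_3$.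
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=.8cm,y=-.95cm,thick]
\draw (1,0)--(1,1)--(0,2)--(0,4) (2,0)--(2,3)--(1,4);
\draw[white,line width=5pt] (0,1)--(1,2) (1,3)--(2,4);
\draw (0,0)--(0,1)--(1,2)--(1,3)--(2,4);
\draw (7,0)--(6,1)--(6,3) (8,0)--(7,1)--(7,3);
\draw[white,line width=5pt] (6,0)--(8,1);
\draw (6,0)--(8,1)--(8,3);
\foreach \xa/\xb/\yy/\dd in {0/0/0/1,1/2/0/0,0/0/1/1,1/1/1/0,2/2/1/0,0/0/2/0,1/1/2/1,2/2/2/0,0/0/3/0,1/1/3/1,2/2/3/0,0/0/4/0,1/1/4/0,2/2/4/1,6/6/0/1,7/8/0/0,6/7/1/0,8/8/1/1,6/7/2/0,8/8/2/1,6/6/3/0,7/7/3/0,8/8/3/1}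
{\draw[thin,fill=white,rounded corners=2pt] (\xa-.27,\yy-.2) rectangle (\xb+.27,\yy+.2);
 \node at ({(\xa+\xb)/2},\yy) {\small$\dd$};}
\foreach \xa/\yy/\dd in {-1/.5/1,-1/1.5/\varepsilon,-1/2.5/1,-1/3.5/0,5/.5/\varepsilon,5/1.5/1,5/2.5/\varepsilon}
 \node at (\xa,\yy) {$g_{\dd}$};
\end{tikzpicture}
\caption{The history of the leaf $001$ along the words $g_1g_\varepsilon g_1g_0$ (left) and $g_\varepsilon g_1g_\varepsilon$ (right), starting from the leaf $10$ of $x(y(zt))$. Each row of boxes spells the current address; a box covers as many strands as the multiplicity of its digit. Both braids equal $\sigma_1\sigma_2$, and the top row gives the multiplicities $(1,2)$.}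
\label{fig:profile}
\end{figure}

\subsection*{The class depends only on the element of $M$}
A relation may be applied in the middle of a word. The letters in front of it must then be shown to respect classes.

\begin{lemma}\label{lem:first}
The class of $(T,g_\alpha w',\ell)$ depends only on $\alpha$ and the class of $(T\cdot g_\alpha,w',\ell)$.
\end{lemma}

\begin{proof}
We use the notation of Definition~\ref{def:profile}. The type of the step, $\ell_0$ and $n$ are determined by $\alpha$, $\ell_1$ and $n'$. We must see that $P_nb$ is determined by $P_{n'}b'$. In type (I) there is nothing to prove, and in type (S) we have $P_{n'}\subset P_n$. In type (C) it suffices to show $c_{q,r}P_{n'}c_{q,r}^{-1}\subset P_n$. Block $p$ of $n'$ is $\{q,\dots,q+r-1\}$. Its generators $\sigma_j$, $q\le j\le q+r-2$, satisfy $c_{q,r}\sigma_j=\sigma_{j+1}c_{q,r}$ by \eqref{eq:slide}, and $\sigma_{j+1}$ belongs to block $p+1$ of $n$, which is $\{q+1,\dots,q+r\}$. Block $p+1$ of $n'$ has size $1$ by \eqref{eq:one} and contributes no generator. The remaining generators of $P_{n'}$ commute with $c_{q,r}$ and lie in $P_n$.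
\end{proof}

\begin{lemma}\label{lem:invariance}
If the words $w,w'$ represent the same element of $M$ and $T\cdot w$ is defined, then for each leaf $\ell$ of $T\cdot w$ the triples $(T,w,\ell)$ and $(T,w',\ell)$ have the same class; in particular $\ell$ has the same ancestor in $T$.
\end{lemma}

\begin{proof}
We may assume $w=w_1uw_2$ and $w'=w_1vw_2$ for a defining relation $u=v$, and by Lemma~\ref{lem:first} that $w_1$ is empty. Let $(\bar\ell,\bar n,\bar b)$ be the profile of $(T\cdot u,w_2,\ell)$. The two profiles to be compared are obtained from it by treating the letters of $u$, respectively $v$, from the last to the first.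

The following locality property is read off from Definition~\ref{def:profile}. Consider the step of a letter $g_{\delta\beta}$ that ends at a leaf $\delta\zeta$. The parent is $\delta\zeta_0$, the digits of $\delta$ keep their multiplicities, and the braid is multiplied on the left by $1$ or by some $c_{Q',r'}$ with $Q'>m$, where $m$ is the total multiplicity of the digits of $\delta$. Moreover $\zeta_0$, its multiplicities and this factor depend only on $\beta$, on $\zeta$ with its multiplicities, and on $m$. We call this \emph{the step of $\beta$ on $\zeta$}.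

\smallskip
\emph{Relation \textup{(R1)}.} If neither $\alpha$ nor $\beta$ is a prefix of $\bar\ell$, all steps are idle. If $\beta$, say, is a prefix of $\bar\ell$, then it is a prefix of the parent of $\bar\ell$ under $g_\beta$, so $g_\alpha$ is idle on both sides and only $g_\beta$ acts.

\smallskip
In (R2)--(R5) all addresses have prefix $\alpha$. If $\alpha$ is not a prefix of $\bar\ell$, all steps are idle. Otherwise the digits of $\alpha$ and their multiplicities never change. We let $Q$ be the first position after their blocks, and we drop the prefix $\alpha$ from all addresses. The subtree of $T\cdot u$ under consideration has the form $(xy)(xz)$, so $\bar\ell$ is $e0\zeta$ or $d1\zeta$.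

\smallskip
\emph{Relation \textup{(R2)}:} $u=g_{0\beta}g_\varepsilon$, $v=g_\varepsilon g_{00\beta}g_{10\beta}$. Let $\bar\ell=e0\zeta$. For $u$, the letter $g_\varepsilon$ merges the first two digits, and then $g_{0\beta}$ performs the step of $\beta$ on $\zeta$. For $v$, the letter $g_{e0\beta}$ performs the step of $\beta$ on $\zeta$, the other one of $g_{00\beta},g_{10\beta}$ is idle, and then $g_\varepsilon$ merges the first two digits. Merging changes neither the braid nor the total multiplicity in front of $\zeta$, so the profiles coincide. Let $\bar\ell=d1\zeta$. Then $g_{00\beta},g_{10\beta}$ are idle on $d1\zeta$ and $g_{0\beta}$ is idle on its parent $1d\zeta$, so both sides reduce to the crossing of $g_\varepsilon$.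

\smallskip
\emph{Relation \textup{(R3)}:} $u=g_{10\beta}g_\varepsilon$, $v=g_\varepsilon g_{01\beta}$. If $\bar\ell=e0\zeta$ or $11\zeta$, with parent $0\zeta$ or $11\zeta$ under $g_\varepsilon$, then $g_{01\beta}$ is idle on $\bar\ell$ and $g_{10\beta}$ is idle on the parent, so both sides reduce to the step of $g_\varepsilon$. Let $\bar\ell=01\zeta$ and let $r$ be the multiplicity of its first digit. Both sides consist of the crossing of $g_\varepsilon$, with factor $c_{Q,r}$, and the step of $\beta$ on $\zeta$, in opposite orders. The first two digits have total multiplicity $r+1$ before and after the crossing, so the step of $\beta$ has the same factor on both sides, namely $1$ or $c_{Q',r'}$ with $Q'\ge Q+r+1$. This factor commutes with $c_{Q,r}=\sigma_Q\cdots\sigma_{Q+r-1}$, so the profiles coincide.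

\smallskip
\emph{Relation \textup{(R4)}:} $u=g_{11\beta}g_\varepsilon$, $v=g_\varepsilon g_{11\beta}$. If $\bar\ell=e0\zeta$ or $01\zeta$, with parent $0\zeta$ or $10\zeta$ under $g_\varepsilon$, then $g_{11\beta}$ is idle on both sides. If $\bar\ell=11\zeta$, both sides consist of the crossing $\sigma_Q$ and the step of $\beta$ on $\zeta$, whose factor is $1$ or $c_{Q',r'}$ with $Q'\ge Q+2$ and commutes with $\sigma_Q$.

\smallskip
\emph{Relation \textup{(R5)}:} $u=g_1g_\varepsilon g_1g_0$, $v=g_\varepsilon g_1g_\varepsilon$. The subtree is $((xy)(xz))((xy)(xt))$, so $\bar\ell$ consists of three digits followed by some $\zeta$, whose digits and multiplicities no step changes. Table~\ref{tab:R5} lists the eight cases; the multiplicities equal to $1$ are forced by \eqref{eq:one}. In each case the ancestors and the vectors $n$ agree. The braid factors are equal in case $111$ by the braid relation, in case $011$ by \eqref{eq:double} with $q=Q+1$, and in cases $001$ and $101$ by \eqref{eq:concat}. They are both trivial in cases $000$ and $100$. In cases $010$ and $110$ the three digits merge into one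 block, which contains all strands involved in $c_{Q,r_1}$, respectively $\sigma_Q$; so this factor lies in $P_n$ and the classes agree.
\end{proof}

\begin{table}[ht]
\centering
\small
\begin{tabular}{lclll}
\hline
$\bar n$ & side & ancestors of $\bar\ell$ & braid factor & $n$\\
\hline
$(1,1,1)$ & $u$ & $111\overset{\mathrm I}{\leftarrow}111\overset{\mathrm C}{\leftarrow}111\overset{\mathrm C}{\leftarrow}111\overset{\mathrm C}{\leftarrow}111$ & $\sigma_{Q+1}\sigma_Q\sigma_{Q+1}$ & $(1,1,1)$\\
 & $v$ & $111\overset{\mathrm C}{\leftarrow}111\overset{\mathrm C}{\leftarrow}111\overset{\mathrm C}{\leftarrow}111$ & $\sigma_Q\sigma_{Q+1}\sigma_Q$ & \\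
\hline
$(r,1,1)$ & $u$ & $011\overset{\mathrm C}{\leftarrow}011\overset{\mathrm I}{\leftarrow}011\overset{\mathrm C}{\leftarrow}101\overset{\mathrm C}{\leftarrow}110$ & $c_{Q+1,r}c_{Q,r}\sigma_{Q+r}$ & $(1,1,r)$\\
 & $v$ & $011\overset{\mathrm C}{\leftarrow}101\overset{\mathrm C}{\leftarrow}110\overset{\mathrm C}{\leftarrow}110$ & $\sigma_Qc_{Q+1,r}c_{Q,r}$ & \\
\hline
$(r_1,r_2,1)$ & $u$ & $001\overset{\mathrm C}{\leftarrow}010\overset{\mathrm I}{\leftarrow}010\overset{\mathrm C}{\leftarrow}100\overset{\mathrm S}{\leftarrow}10$ & $c_{Q,r_1}c_{Q+r_1,r_2}$ & $(1,r_1+r_2)$\\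
 & $v$ & $001\overset{\mathrm S}{\leftarrow}01\overset{\mathrm I}{\leftarrow}01\overset{\mathrm C}{\leftarrow}10$ & $c_{Q,r_1+r_2}$ & \\
\hline
$(1,r,1)$ & $u$ & $101\overset{\mathrm I}{\leftarrow}101\overset{\mathrm C}{\leftarrow}110\overset{\mathrm C}{\leftarrow}110\overset{\mathrm S}{\leftarrow}10$ & $\sigma_Qc_{Q+1,r}$ & $(1,1+r)$\\
 & $v$ & $101\overset{\mathrm S}{\leftarrow}01\overset{\mathrm I}{\leftarrow}01\overset{\mathrm C}{\leftarrow}10$ & $c_{Q,1+r}$ & \\
\hline
$(r_1,r_2,r_3)$ & $u$ & $000\overset{\mathrm S}{\leftarrow}00\overset{\mathrm I}{\leftarrow}00\overset{\mathrm S}{\leftarrow}0\overset{\mathrm I}{\leftarrow}0$ & $1$ & $(r_1+r_2+r_3)$\\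
 & $v$ & $000\overset{\mathrm S}{\leftarrow}00\overset{\mathrm I}{\leftarrow}00\overset{\mathrm S}{\leftarrow}0$ & $1$ & \\
\hline
$(r_1,1,r_2)$ & $u$ & $010\overset{\mathrm S}{\leftarrow}00\overset{\mathrm I}{\leftarrow}00\overset{\mathrm S}{\leftarrow}0\overset{\mathrm I}{\leftarrow}0$ & $1$ & $(1+r_1+r_2)$\\
 & $v$ & $010\overset{\mathrm C}{\leftarrow}100\overset{\mathrm S}{\leftarrow}10\overset{\mathrm S}{\leftarrow}0$ & $c_{Q,r_1}$ & \\
\hline
$(1,r_1,r_2)$ & $u$ & $100\overset{\mathrm I}{\leftarrow}100\overset{\mathrm S}{\leftarrow}10\overset{\mathrm S}{\leftarrow}0\overset{\mathrm I}{\leftarrow}0$ & $1$ & $(1+r_1+r_2)$\\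
 & $v$ & $100\overset{\mathrm S}{\leftarrow}00\overset{\mathrm I}{\leftarrow}00\overset{\mathrm S}{\leftarrow}0$ & $1$ & \\
\hline
$(1,1,r)$ & $u$ & $110\overset{\mathrm I}{\leftarrow}110\overset{\mathrm S}{\leftarrow}10\overset{\mathrm S}{\leftarrow}0\overset{\mathrm I}{\leftarrow}0$ & $1$ & $(2+r)$\\
 & $v$ & $110\overset{\mathrm C}{\leftarrow}110\overset{\mathrm S}{\leftarrow}10\overset{\mathrm S}{\leftarrow}0$ & $\sigma_Q$ & \\
\hline
\end{tabular}
\caption{Profiles along the two sides $u=g_1g_\varepsilon g_1g_0$ and $v=g_\varepsilon g_1g_\varepsilon$ of (R5). Letters are treated from the last to the first. The prefix $\alpha$, the suffix $\zeta$ and their multiplicities are omitted, and $b$ is the braid factor times $\bar b$.}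
\label{tab:R5}
\end{table}

From now on the ancestors, the descendants and the class of $(T,X,\ell)$ are defined for $X\in M$.

\subsection*{Removing the last letter}
Profiles were built by adding letters at the front of the word, which changes the top of the braid. Right cancellation requires removing a letter at the end. We show that this changes only the bottom of the braid: a last crossing is a last generator, and a last splitting is an extra strand. The indeterminacy $P_n$ of a class sits at the top, so it does not interfere.

For $b\in B_{N+1}$ let $D_k(b)\in B_N$ be the braid obtained by deleting the strand that ends at position $k$; this is well defined, since an isotopy of a braid restricts to the remaining strands. We have $D_k(ab)=D_{k'}(a)D_k(b)$, where $k'$ is the starting position in $b$ of the strand that ends at $k$, and $D_k(\sigma_i^{\pm1})$ is $\sigma_{i-1}^{\pm1}$, $1$ or $\sigma_i^{\pm1}$ according as $k<i$, $k\in\{i,i+1\}$ or $k>i+1$. For instance, on the right of Figure~\ref{fig:profile}, removing the last letter $g_\varepsilon$ amounts to deleting the strand that ends at position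 $1$; this turns $(10,(1,2),\sigma_1\sigma_2)$ into $(10,(1,1),\sigma_1)$, the profile of $(T,g_\varepsilon g_1,01)$.

\begin{lemma}\label{lem:last}
Let $\ell$ be a leaf of $T\cdot wg_\alpha$ with parent $\ell^-$ in $T\cdot w$. The class of $(T,w,\ell^-)$ is determined by $\alpha$, $\ell$ and the class of $(T,wg_\alpha,\ell)$.
\end{lemma}

\begin{proof}
Let $(\ell_0,n^+,b^+)$ and $(\ell_0,n,b)$ be the profiles of $(T,wg_\alpha,\ell)$ and $(T,w,\ell^-)$, and let $p=|\alpha|+1$. The type of the last step $\ell^-\to\ell$ is determined by $\alpha$ and $\ell$. We prove by induction on the length of $w$ that, according to this type,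
\begin{itemize}
\item[(I)] $n^+=n$ and $b^+=b$;
\item[(C)] $n^+=n$ and $b^+=b\sigma_p$;
\item[(S)] the strand of $b^+$ that ends at $p$ starts in a block of $n^+$ of size at least $2$, the vector $n$ is $n^+$ with the size of this block decreased by $1$, and $b=D_p(b^+)$.
\end{itemize}
Let $w$ be empty, so that $n=(1,\dots,1)$ and $b=1$. In type (C) all entries of $n^+$ are $1$ and $b^+=c_{p,1}=\sigma_p$. In type (S) we have $b^+=1$, and $n^+$ has entry $2$ at place $p$ and $1$ elsewhere. So the claims hold.

Let $w=g_\beta w_1$, and let $(\ell_1,n_1^+,b_1^+)$ and $(\ell_1,n_1,b_1)$ be the profiles for $w_1g_\alpha$ and $w_1$ on $T\cdot g_\beta$. The first step $\ell_0\to\ell_1$ is the same for both. If the last step has type (I) or (C), then $n_1^+=n_1$, so the first step produces $n^+=n$ and multiplies $b_1^+$ and $b_1$ on the left by the same factor. Suppose the last step has type (S), and let $j$ be the block of $n_1^+$ in which the deleted strand of $b_1^+$ starts; it has size at least $2$. If the first step is idle or merges two blocks, the braids are unchanged and the claim about blocks persists.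 Suppose that it is a crossing at positions $s,s+1$, so that $b^+=c_{q^+,r^+}b_1^+$ and $b=c_{q,r}b_1$. The digit $s+1$ of $\ell_1$ is a $1$, so $j\ne s+1$ by \eqref{eq:one}. Three cases remain.
\begin{itemize}
\item If $j<s$, then $(q^+,r^+)=(q+1,r)$, and the deleted strand passes to the left of the strands involved in $c_{q^+,r^+}$; it starts in block $j$ of $n^+$.
\item If $j=s$, then $(q^+,r^+)=(q,r+1)$, and the deleted strand is one of the $r+1$ strands crossed; it starts in block $s+1$ of $n^+$, which has size $r+1$.
\item If $j>s+1$, then $(q^+,r^+)=(q,r)$, and the deleted strand passes to the right of the strands involved; it starts in block $j$ of $n^+$.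
\end{itemize}
In each case deleting the strand turns $c_{q^+,r^+}$ into $c_{q,r}$. So $D_p(b^+)=c_{q,r}D_p(b_1^+)=c_{q,r}b_1=b$, and $n$ is obtained from $n^+$ as claimed.

It remains to pass to classes. In types (I) and (C), $P_nb$ equals $P_{n^+}b^+$ and $P_{n^+}b^+\sigma_p^{-1}$ respectively. In type (S), let $h\in P_{n^+}$. Each strand of $h$ stays in its block, so the strands of $hb^+$ and of $b^+$ that end at $p$ start in the same block; thus $n$ is determined by the coset. Moreover $D_p(hb^+)=D_k(h)D_p(b^+)$ with $k$ in that block. Deleting the strand letter by letter in a word for $h$ in the generators of $P_{n^+}$ and their inverses gives a word in the generators of $P_n$ and their inverses, so $D_k(h)\in P_n$ and $P_nD_p(hb^+)=P_nb$.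
\end{proof}

\begin{lemma}\label{lem:cancelclass}
If $Xg_\alpha=Yg_\alpha$ in $M$ and $T\cdot Xg_\alpha$ is defined, then $T\cdot X=T\cdot Y$, and for every leaf $\ell^-$ of this tree $(T,X,\ell^-)$ and $(T,Y,\ell^-)$ have the same class.
\end{lemma}

\begin{proof}
The equality of trees follows from the injectivity of $g_\alpha$ on trees. Choose a child $\ell$ of $\ell^-$ in $T\cdot Xg_\alpha$. By Lemma~\ref{lem:invariance}, $(T,Xg_\alpha,\ell)$ and $(T,Yg_\alpha,\ell)$ have the same class, and Lemma~\ref{lem:last} applies.
\end{proof}

\section{Classes detect left divisors}\label{sec:criterion}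

If $w$ begins with $g_\alpha$ and $\mu$ is a leaf of $T$ with prefix $\alpha10$, the first step of $\mu$ is a crossing of the digit $1$ over the digit $0$, and the braid of every descendant of $\mu$ begins with the corresponding $c_{q,r}$. This gives a necessary condition for $g_\alpha\mid w$. We show that it is sufficient.

\begin{definition}\label{def:good}
Let $w\in M$ with $T\cdot w$ defined, let $\mu$ be a leaf of $T$ with prefix $\alpha10$, and let $\ell$ be a descendant of $\mu$ in $T\cdot w$. Let $(\mu,n,b)$ be the profile of $\ell$ for some word representing $w$, and put $p=|\alpha|+1$, $q=q_p(n)$, $r=n_{p+1}$. We say that $\ell$ is \emph{$\alpha$-good for $(T,w)$} if $c_{q,r}\mid b$ in $B_{|\ell|}^+$.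
\end{definition}

The $p$-th digit of $\mu$ is $1$, so $n_p=1$ by \eqref{eq:one}. By Lemma~\ref{lem:braid}(ii), goodness depends only on the class of $(T,w,\ell)$, and by Lemma~\ref{lem:invariance} not on the word chosen.

\begin{proposition}\label{prop:criterion}
Let $w\in M$ with $T\cdot w$ defined, and let $\mu$ be any leaf of $T$ with prefix $\alpha10$. Then $w\in g_\alpha M$ if and only if all descendants of $\mu$ in $T\cdot w$ are $\alpha$-good for $(T,w)$.
\end{proposition}

By \eqref{eq:defined}, the existence of $\mu$ means exactly that $T\cdot g_\alpha$ is defined. Before the proof, we look at the smallest case in which several letters must be recovered.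

\begin{example}\label{ex:criterion}
Let $T$ be as in Example~\ref{ex:profile}, $\alpha=\varepsilon$ and $\mu=10$. The letter $g_1$ splits $\mu$ into $100$ and $110$. For the four words below every descendant $\ell$ of $\mu$ has $n=(1,2)$, so the test braid is $c_{1,2}=\sigma_1\sigma_2$. Definition~\ref{def:profile} gives the following pairs $(\ell,b)$:
\[
\begin{array}{lll}
g_1g_\varepsilon: & (010,\ \sigma_1), & (110,\ \sigma_1);\\
g_1g_\varepsilon g_1: & (010,\ \sigma_1), & (101,\ \sigma_1\sigma_2);\\
g_1g_\varepsilon g_0: & (001,\ \sigma_1\sigma_2), & (110,\ \sigma_1);\\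
g_1g_\varepsilon g_1g_0: & (001,\ \sigma_1\sigma_2), & (101,\ \sigma_1\sigma_2).
\end{array}
\]
Only the last word passes the test for both descendants, and it is divisible by $g_\varepsilon$ by (R5). The first three are not divisible by $g_\varepsilon$, since the condition is necessary. The first line shows that the test $\sigma_q\mid b$, which ignores multiplicities, would be too weak; the second and third show that one good descendant is not enough. The list also shows how the proof runs. After $g_1$, the branch through $100$ requires the crossing $\sigma_1$, which forces $g_\varepsilon$. After $g_1g_\varepsilon$, each branch still requires the crossing $\sigma_2$; the branch through $110$ forces $g_1$ and the branch through $010$ forces $g_0$.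
\end{example}

\begin{proof}[Proof of Proposition~\ref{prop:criterion}]
Write $\mu=\alpha10\eta$. If $w=g_\alpha w'$, the first step is the crossing $\alpha10\eta\to\alpha01\eta$, so $b=c_{q,r}b'$ with the $q,r$ of Definition~\ref{def:good}, and every descendant is $\alpha$-good.

Conversely, assume that all descendants of $\mu$ are $\alpha$-good. We use induction on $\lambda(w)$, for all $T,\alpha,\mu$ simultaneously. If $w=1$, then $\mu$ is its own descendant, $b=1$, and $c_{q,1}=\sigma_q$ does not divide $1$. So $w=g_\beta w'$ for some letter $g_\beta$, with $\lambda(w')<\lambda(w)$. If $\beta=\alpha$ we are done, so let $\beta\ne\alpha$. The presentation contains a relation $g_\beta U=g_\alpha V$, and our aim is to show $w'\in UM$; then $w\in g_\beta UM=g_\alpha VM$. We extract the letters of $U$ from $w'$ one at a time.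

Each extraction has the same form. Suppose we know $w=W\tilde w$, where $W$ is a nonempty word and $\tilde w\in M$; then $\lambda(\tilde w)<\lambda(w)$. Let $\tilde\mu$ be a descendant of $\mu$ in $T\cdot W$ with prefix $\tilde\alpha10$. Every descendant $\ell$ of $\tilde\mu$ under $\tilde w$ is a descendant of $\mu$ under $w$, so it is $\alpha$-good for $(T,w)$. We compute its profile $(\mu,n,b)$ with a word that begins with $W$, which expresses it in terms of the profile of $(T\cdot W,\tilde w,\ell)$, and we deduce that $\ell$ is $\tilde\alpha$-good for $(T\cdot W,\tilde w)$. The induction hypothesis then gives $\tilde w\in g_{\tilde\alpha}M$. Profiles for $w',w'',w'''$ carry one, two or three primes, and $p,q,r$ always refer to $\alpha$ and $n$.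

Either $\beta$ is not a prefix of $\mu=\alpha10\eta$, or it is a prefix of the form $\alpha10\gamma$, or $\beta=\alpha1$, or $\beta$ is a proper prefix of $\alpha$.

\smallskip
\emph{Case 1: $\beta$ is not a prefix of $\mu$.} Then $\beta$ is not a prefix of $\alpha$ and $\beta\ne\alpha1$. So $\beta\perp\alpha$, or $\beta$ is one of $\alpha0\gamma$, $\alpha10\gamma$, $\alpha11\gamma$, and the relation, one of (R1)--(R4), has $U=g_\alpha$. The step of $\mu$ under $g_\beta$ is idle, so $(n,b)=(n',b')$ for the descendants of $\mu$ under $w'$. They are $\alpha$-good for $(T\cdot g_\beta,w')$, and $w'\in g_\alpha M$.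

\smallskip
\emph{Case 2: $\beta=\alpha10\gamma$ is a prefix of $\mu$.} By (R3), $U=g_\alpha$. Let $\mu_1$ be a child of $\mu$; it has prefix $\beta$, hence prefix $\alpha10$. The step concerns positions $\ge p+2$ only. So $q_p(n')=q$, $n'_{p+1}=r$, and $b=b'$ or $b=c_{q_1,r_1}b'$ with $q_1\ge q+r+1$. By Lemma~\ref{lem:braid}(i), $c_{q,r}\mid b'$. Hence the descendants of $\mu_1$ are $\alpha$-good, and $w'\in g_\alpha M$.

\smallskip
\emph{Case 3: $\beta=\alpha1$.} By (R5), $U=g_\alpha g_{\alpha1}g_{\alpha0}$. The letter $g_{\alpha1}$ splits the digit $p+1$ of $\mu=(\alpha1)0\eta$, and the children are $\mu_1=\alpha100\eta$ and $\mu_2=\alpha110\eta$. For descendants of either child, $b=b'$, $q_p(n')=q$ and $r=n'_{p+1}+n'_{p+2}$.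

\emph{The letter $g_\alpha$.} The leaf $\mu_1$ has prefix $\alpha10$. By \eqref{eq:concat}, $c_{q,n'_{p+1}}\mid c_{q,r}\mid b'$, so its descendants are $\alpha$-good for $w'$. Hence $w'=g_\alpha w''$.

\emph{The letter $g_{\alpha1}$.} Under $g_\alpha$, the leaf $\mu_2$ has the unique child $\alpha110\eta=(\alpha1)10\eta$, by a crossing of two digits $1$. For a descendant of this child, $n''$ has entries $(1,1,r'')$ at positions $p,p+1,p+2$, and $n'=n''$, $b=\sigma_qb''$, $r=1+r''$. So $\sigma_qc_{q+1,r''}=c_{q,r}\mid\sigma_qb''$, hence $c_{q+1,r''}\mid b''$. Since $q_{p+1}(n'')=q+1$, this is $\alpha1$-goodness for $w''$. Hence $w''=g_{\alpha1}w'''$.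

\emph{The letter $g_{\alpha0}$.} Under $g_\alpha$, the leaf $\mu_1$ has the unique child $\alpha010\eta=(\alpha0)10\eta$, by a crossing, and $g_{\alpha1}$ is idle on it. For a descendant under $w'''$, the vector $n'''=n''$ has entries $(r_1,1,r_2)$ at positions $p,p+1,p+2$; then $n'$ has entries $(1,r_1,r_2)$, $b=c_{q,r_1}b'''$ and $r=r_1+r_2$. So $c_{q,r_1}c_{q+r_1,r_2}=c_{q,r}\mid c_{q,r_1}b'''$, hence $c_{q+r_1,r_2}\mid b'''$. Since $q_{p+1}(n''')=q+r_1$, this is $\alpha0$-goodness for $w'''$. Hence $w'''\in g_{\alpha0}M$, and $w'\in UM$.

\smallskip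
\emph{Case 4: $\beta$ is a proper prefix of $\alpha$.} Put $s=|\beta|+1$. The address $\alpha$ is $\beta0\gamma$, $\beta1d\gamma$ with $d\in\{0,1\}$, or $\beta1$.

\emph{\textup{(a)} $\alpha=\beta0\gamma$.} By (R2), $U=g_{\beta00\gamma}g_{\beta10\gamma}$. The children of $\mu=\beta0\gamma10\eta$ are $\mu_1=(\beta00\gamma)10\eta$ and $\mu_2=(\beta10\gamma)10\eta$. The step merges the blocks $s,s+1$ of $n'$, and $s<p$. So $b=b'$, $q_{p+1}(n')=q$ and $n'_{p+2}=r$. As $|\beta e0\gamma|+1=p+1$, the descendants of $\mu_1$ are $\beta00\gamma$-good for $w'$, and $w'=g_{\beta00\gamma}w''$. The letter $g_{\beta00\gamma}$ is idle on $\mu_2$, so for descendants of $\mu_2$ we have $(n'',b'')=(n',b')$; they are $\beta10\gamma$-good for $w''$, and $w''\in g_{\beta10\gamma}M$.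

\emph{\textup{(b)} $\alpha=\beta1d\gamma$.} By (R3) or (R4), $U=g_{\beta d1\gamma}$. The unique child of $\mu$ is $(\beta d1\gamma)10\eta$, and $b=c_{q_0,r_0}b'$ with $q_0=q_s(n)$, $r_0=n_{s+1}$. As $p\ge s+2$, we have $q\ge q_0+r_0+1$, so $c_{q_0,r_0}$ involves only generators $\sigma_j$ with $j\le q-2$. By Lemma~\ref{lem:braid}(i), $c_{q,r}\mid b'$. Exchanging the entries $s,s+1$ does not affect $q$ and $r$, so $q_p(n')=q$, $n'_{p+1}=r$, and this is $\beta d1\gamma$-goodness for $w'$. Hence $w'\in UM$.

\emph{\textup{(c)} $\alpha=\beta1$.} By (R5), $U=g_{\beta1}g_\beta$. Here the crossing made by $g_\beta$ touches the strand $q$, so Lemma~\ref{lem:braid}(i) is not available, and part (iii) takes its place. We have $s=p-1$. The leaf $\mu=\beta110\eta$ is its own unique child, by a crossing of two digits $1$. So $n'=n$, and $b=\sigma_{q-1}b'$ because $q_{p-1}(n)=q-1$. By Lemma~\ref{lem:braid}(iii), $c_{q,r}c_{q-1,r}\mid b'$; in particular $c_{q,r}\mid b'$, which is $\beta1$-goodness for $w'$. Hence $w'=g_{\beta1}w''$. Under $g_{\beta1}$, the leaf $(\beta1)10\eta$ has the unique child $\beta101\eta$,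 which has prefix $\beta10$. For a descendant of this child, $n''$ has entries $(1,r,1)$ at positions $p-1,p,p+1$, and $b=\sigma_{q-1}c_{q,r}b''$. Lemma~\ref{lem:braid}(iii) with $a=c_{q,r}b''$ gives $c_{q,r}c_{q-1,r}\mid c_{q,r}b''$, hence $c_{q-1,r}\mid b''$. Since $q_{p-1}(n'')=q-1$ and $n''_p=r$, this is $\beta$-goodness for $w''$. Hence $w''\in g_\beta M$, and $w'\in UM$.
\end{proof}

\section{Right cancellation and the embedding}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Left cancellativity is contained in Proposition~\ref{prop:left}, and the existence of common right multiples is Proposition~\ref{prop:multiples}.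

\emph{Right cancellativity.} It suffices to show that $Xg_\alpha=Yg_\alpha$ implies $X=Y$. We use induction on $\lambda(X)$. By Lemma~\ref{lem:length}, choose $T$ with $T\cdot Xg_\alpha$ defined. By Lemma~\ref{lem:cancelclass}, $T\cdot X=T\cdot Y$, and each leaf of this tree has the same class for $X$ and for $Y$. If $X=1$, then $T\cdot Y=T$, so $Y=1$ because every letter increases the number of leaves. Otherwise write $X=g_\gamma X_1$ with $\lambda(X_1)<\lambda(X)$. The tree $T\cdot g_\gamma$ is defined, so by \eqref{eq:defined} $T$ has a leaf $\mu$ with prefix $\gamma10$. By Proposition~\ref{prop:criterion}, all descendants of $\mu$ under $X$ are $\gamma$-good for $(T,X)$. A class contains the ancestor and determines goodness, so the descendants of $\mu$ under $Y$ are the same leaves, and they are $\gamma$-good for $(T,Y)$. By Proposition~\ref{prop:criterion}, $Y=g_\gamma Y_1$. Now $g_\gamma X_1g_\alpha=g_\gamma Y_1g_\alpha$, and left cancellation gives $X_1g_\alpha=Y_1g_\alpha$. By induction $X_1=Y_1$, so $X=Y$.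

\emph{The embedding.} Ore's theorem states that a cancellative monoid in which any two elements have a common right multiple admits an injective morphism $\iota$ into a group $G$ all of whose elements have the form $\iota(u)\iota(v)^{-1}$; this is the group of right fractions. Apply it to $M$, and let $\pi\colon M\to G_{\mathcal{LD}}$ be the canonical morphism. The elements $\iota(g_\alpha)$ satisfy (R1)--(R5), so there is a group morphism $\phi\colon G_{\mathcal{LD}}\to G$ with $\phi\circ\pi=\iota$. Since $\iota$ is injective, so is $\pi$. The morphism $\phi$ is onto because $\iota(M)$ generates $G$. If $uv'=vu'$ in $M$, then $\pi(v)^{-1}\pi(u)=\pi(u')\pi(v')^{-1}$; as common right multiples exist, every element of $G_{\mathcal{LD}}$ can be brought to the form $\pi(u)\pi(v)^{-1}$. If such an element lies in the kernel of $\phi$, then $\iota(u)=\iota(v)$, so $u=v$. Thus $\phi$ is an isomorphism.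
\end{proof}

\begin{remark}
In this proof the last letter is removed on the level of classes and the first letter on the level of $M$. The reason is that an initial splitting replaces $P_{n'}$ by the larger group $P_n$ and forgets how the merged block was divided, so the proof of Lemma~\ref{lem:last} does not carry over to first letters. This is the one point where right cancellation uses left cancellation.
\end{remark}

\appendix

\section{Left cancellation}\label{app:left}

\subsection*{Complements and grids}
For distinct letters $s,t$ we write the unique defining relation that begins with $s$ on one side and $t$ on the other as $s\,(s\backslash t)=t\,(t\backslash s)$, and we put $s\backslash s=\emptyset$, the empty word. Thus $g_\alpha\backslash g_\beta=g_\beta$ if $\alpha\perp\beta$,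
\begin{gather*}
g_\alpha\backslash g_{\alpha0\gamma}=g_{\alpha00\gamma}g_{\alpha10\gamma},\qquad g_\alpha\backslash g_{\alpha10\gamma}=g_{\alpha01\gamma},\qquad g_\alpha\backslash g_{\alpha11\gamma}=g_{\alpha11\gamma},\\
g_\alpha\backslash g_{\alpha1}=g_{\alpha1}g_\alpha,\qquad g_{\alpha1}\backslash g_\alpha=g_\alpha g_{\alpha1}g_{\alpha0},
\end{gather*}
and $g_\beta\backslash g_\alpha=g_\alpha$ if $\alpha$ is a proper prefix of $\beta\ne\alpha1$. If one of $\alpha,\beta$ is a prefix of the other, all addresses in $g_\alpha\backslash g_\beta$ have the shorter one as a prefix. For words, $\equiv$ denotes equality in $M$.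

Left cancellation of a letter cannot be proved by itself by induction on a chain of relations, because the first letter may change along the chain. One proves a statement about two arbitrary first letters.

\begin{proposition}\label{prop:left}
If $s,t$ are letters and $sX=tY$ in $M$, there is $Z\in M$ with $X=(s\backslash t)Z$ and $Y=(t\backslash s)Z$. In particular, taking $s=t$, the monoid $M$ is left-cancellative.
\end{proposition}

The induction will meet equalities $uU=vV$ in which $u,v$ are words, so we extend complements to words. Let $(u,v)\curvearrowright(v',u')$ be the smallest relation between pairs of words such that $(\emptyset,v)\curvearrowright(v,\emptyset)$, $(u,\emptyset)\curvearrowright(\emptyset,u)$, $(s,t)\curvearrowright(s\backslash t,t\backslash s)$ for letters $s,t$, and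
\begin{itemize}
\item[(V)] $(u_1,v)\curvearrowright(v',u_1')$ and $(u_2,v')\curvearrowright(v'',u_2')$ imply $(u_1u_2,v)\curvearrowright(v'',u_1'u_2')$;
\item[(H)] $(u,v_1)\curvearrowright(v_1',u')$ and $(u',v_2)\curvearrowright(v_2',u'')$ imply $(u,v_1v_2)\curvearrowright(v_1'v_2',u'')$.
\end{itemize}
One should picture a rectangle with $u$ on the left side, $v$ on the top, $v'$ on the bottom and $u'$ on the right, tiled by defining relations; (V) stacks two rectangles vertically and (H) horizontally. We call a derivation of $(u,v)\curvearrowright(v',u')$ a \emph{grid} for $(u,v)$. By induction on the derivation, $(u,v)\curvearrowright(v',u')$ implies $uv'\equiv vu'$ and $(v,u)\curvearrowright(u',v')$.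

\begin{lemma}[Cube condition]\label{lem:cube}
For each set of three distinct letters one can choose words $[a;b,c]$, for all orderings $(a,b,c)$ of the three letters, such that
\begin{equation}\label{eq:cube}
(a\backslash b,\,a\backslash c)\curvearrowright([a;b,c],\,[a;c,b])\qquad\text{and}\qquad[a;b,c]\equiv[b;a,c].
\end{equation}
\end{lemma}

Three grids have to be exhibited, one \emph{at} each letter $a$, and three equivalences checked, one for each letter $c$. No uniqueness of grids is needed.

\begin{proof}[Proof of Proposition~\ref{prop:left} from Lemma~\ref{lem:cube}]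
Let $\mathrm P(k)$ be the statement of the proposition for $\lambda(sX)\le k$. The statement $\mathrm P(0)$ is vacuous. Assume $\mathrm P(k-1)$. We first extend it to words.

\smallskip
$(\dagger)$ \emph{If $uU=vV$ in $M$, $\lambda(uU)<k$ and $(u,v)\curvearrowright(v',u')$, then $U=v'Z$ and $V=u'Z$ for some $Z\in M$.}

\smallskip
We argue by induction on the derivation. If $u=\emptyset$ take $Z=V$, and if $v=\emptyset$ take $Z=U$. The case of two letters is $\mathrm P(k-1)$. In rule (V), the first grid applied to $u_1(u_2U)=vV$ gives $u_2U=v'Z_1$ and $V=u_1'Z_1$. Since $\lambda(u_2U)\le\lambda(uU)<k$, the second grid gives $U=v''Z$ and $Z_1=u_2'Z$, so $V=u_1'u_2'Z$. Rule (H) is the same with the roles of $u$ and $v$ exchanged.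

Now let $sX=tY$ with $\lambda(sX)=k$. Take a chain of $m$ applications of relations from a word $s\underline X$ to a word $t\underline Y$, where $\underline X,\underline Y$ represent $X,Y$, and argue by induction on $m$. If $m=0$, then $s=t$ and $X=Y$. If $m=1$ and the relation does not involve the first letter, the same holds. If $m=1$ and the relation is applied at the beginning, then $s\ne t$, since the two sides of a defining relation begin with different letters; so it is the relation for $s,t$, and $Z$ is the common remainder of the two words. Let $m\ge2$, and let the second word of the chain begin with the letter $r$ and represent $rX_0$. By induction there are $U,V\in M$ with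
\[
X=(s\backslash r)U,\qquad X_0=(r\backslash s)U=(r\backslash t)V,\qquad Y=(t\backslash r)V,
\]
and $\lambda(X_0)<k$. If $r=s$, then $X=X_0=(s\backslash t)V$ and $Z=V$ works; if $r=t$, then $Y=X_0=(t\backslash s)U$ and $Z=U$ works. If $s=t\ne r$, then $(r\backslash s)U=(r\backslash s)V$; canceling letter by letter with $\mathrm P(k-1)$ gives $U=V$, so $X=Y$. If $r,s,t$ are distinct, $(\dagger)$ applied to the grid at $r$ gives $U=[r;s,t]Z_0$ and $V=[r;t,s]Z_0$. Using \eqref{eq:cube} and then the grids at $s$ and at $t$,
\begin{align*}
X&=(s\backslash r)[s;r,t]Z_0=(s\backslash t)[s;t,r]Z_0,\\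
Y&=(t\backslash r)[t;r,s]Z_0=(t\backslash s)[t;s,r]Z_0.
\end{align*}
Since $[s;t,r]\equiv[t;s,r]$, the element $Z=[s;t,r]Z_0$ works.
\end{proof}

\subsection*{Proof of the cube condition}
From here to the end of this appendix we write $\alpha$ for the letter $g_\alpha$ and separate letters by dots: $\varepsilon\cdot1\cdot0$ is the word $g_\varepsilon g_1g_0$, while $10$ is the single letter $g_{10}$. Three facts produce most grids.
\begin{itemize}
\item[(F1)] If all letters of $u$ are orthogonal to all letters of $v$, then $(u,v)\curvearrowright(v,u)$. This follows from the case of letters by (H) and (V).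
\item[(F2)] Let $\beta_1\perp\beta_2$, let the letters of $u_k,v_k$ have prefix $\beta_k$, and let $(u_k,v_k)\curvearrowright(v_k',u_k')$ for $k=1,2$. Then $(u_1u_2,v_1v_2)\curvearrowright(v_1'v_2',u_1'u_2')$. Indeed, all letters of $u_k',v_k'$ have prefix $\beta_k$, by induction on the grid. So (F1) and (H) give $(u_1,v_1v_2)\curvearrowright(v_1'v_2,u_1')$ and $(u_2,v_1'v_2)\curvearrowright(v_1'v_2',u_2')$, and (V) concludes.
\item[(F3)] Let $\beta$ be a letter and $v$ a word each of whose letters $\theta$ is orthogonal to $\beta$ or of the form $\beta\delta$ with $\delta\ne\varepsilon,1$. Then $\theta\backslash\beta=\beta$ for these letters, so (H) gives $(\beta,v)\curvearrowright(v',\beta)$, where $v'$ is obtained from $v$ by replacing each letter $\theta$ by $\beta\backslash\theta$. We write $v\xrightarrow{\beta}v'$.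
\end{itemize}
For $\beta=\varepsilon$, (F3) applies to every word $v$ in letters different from $\varepsilon$ and $1$, and we write $v'=H(v)$. Thus $H(0\gamma)=00\gamma\cdot10\gamma$, $H(1d\gamma)=d1\gamma$, and $H$ is multiplicative.

\begin{proof}[Proof of Lemma~\ref{lem:cube}]
Suppose first that one letter $r$ is orthogonal to the other two, $s$ and $t$. The letters of $s\backslash t$ and $t\backslash s$ are orthogonal to $r$, since each has $s$ or $t$ as a prefix. The grids are $(s,t)\curvearrowright(s\backslash t,t\backslash s)$ at $r$, and, by (F1), $(r,s\backslash t)\curvearrowright(s\backslash t,r)$ at $s$ and $(r,t\backslash s)\curvearrowright(t\backslash s,r)$ at $t$. Hence $[r;s,t]=s\backslash t=[s;r,t]$, $[r;t,s]=t\backslash s=[t;r,s]$ and $[s;t,r]=r=[t;s,r]$.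

Otherwise each letter is comparable to another one for the prefix order, so at least two of the three pairs are comparable, and some letter $b$ is comparable to both others, $a$ and $c$. If $b$ is not a prefix of both, then $a$, say, is a prefix of $b$; either $b$ is a prefix of $c$, or $a$ and $c$ are prefixes of $b$ and hence comparable. In all cases one letter is a prefix of the two others. The map $\gamma\mapsto\alpha\gamma$ preserves relations, complements and grids, so we may assume that this letter is $\varepsilon$. Let the triple be $\{\varepsilon,\beta,\gamma\}$.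

\smallskip
\emph{Case A: $\beta,\gamma\ne1$.} The letters of $\beta\backslash\gamma$ and $\gamma\backslash\beta$ have $\beta$ or $\gamma$ as a prefix, so they differ from $\varepsilon$ and $1$. At $\beta$ the pair is $(\varepsilon,\beta\backslash\gamma)$, and (F3) gives $[\beta;\varepsilon,\gamma]=H(\beta\backslash\gamma)$ and $[\beta;\gamma,\varepsilon]=\varepsilon$. At $\gamma$, likewise, $[\gamma;\varepsilon,\beta]=H(\gamma\backslash\beta)$ and $[\gamma;\beta,\varepsilon]=\varepsilon$. It remains to find a grid at $\varepsilon$, for the pair $(H(\beta),H(\gamma))$, whose outputs are equivalent to $H(\beta\backslash\gamma)$ and $H(\gamma\backslash\beta)$.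

Let $\beta\perp\gamma$. If $\beta=0\beta'$ and $\gamma=0\gamma'$, then $\beta'\perp\gamma'$ and $e0\beta'\perp e'0\gamma'$. If one begins with $0$ and the other with $1$, the letters of $H(\beta)$ and $H(\gamma)$ differ in the second digit. If $\beta=1d\beta'$ and $\gamma=1d'\gamma'$, then $d\ne d'$ or $\beta'\perp\gamma'$, so $d1\beta'\perp d'1\gamma'$. By (F1) the outputs are $H(\gamma)=H(\beta\backslash\gamma)$ and $H(\beta)=H(\gamma\backslash\beta)$.

Let $\gamma=\beta\kappa$ with $\kappa\ne\varepsilon$ (the case where $\gamma$ is a prefix of $\beta$ follows by renaming). We have $H(\beta)=\prod_k\beta_k$ with one letter or two orthogonal letters, and $H(\beta\theta)=\prod_k\beta_k\theta$ for every address $\theta$. By (F2),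
\[
(H(\beta),H(\beta\kappa))\curvearrowright\Bigl(\prod_k(\beta_k\backslash\beta_k\kappa),\ \prod_k(\beta_k\kappa\backslash\beta_k)\Bigr).
\]
If $\varepsilon\backslash\kappa=\theta_1\cdots\theta_m$, the first output is $\prod_k\prod_i\beta_k\theta_i$, while $H(\beta\backslash\beta\kappa)=\prod_i\prod_k\beta_k\theta_i$; these are equivalent by (R1). The same computation with $\kappa\backslash\varepsilon$ in place of $\varepsilon\backslash\kappa$ treats the second output.

\smallskip
\emph{Case B: $\beta=1$ and $\gamma\ne11$.} Then $\gamma$ is $0\kappa$, $10\kappa$, $110\kappa$ or $111\kappa$, and $\gamma\backslash\varepsilon=\varepsilon$, $\gamma\backslash1=1$. At $\gamma$ the grid is $(\varepsilon,1)\curvearrowright(1\cdot\varepsilon,\ \varepsilon\cdot1\cdot0)$, so $[\gamma;\varepsilon,1]=1\cdot\varepsilon$ and $[\gamma;1,\varepsilon]=\varepsilon\cdot1\cdot0$. At $\varepsilon$ the pair is $(1\cdot\varepsilon,\ \varepsilon\backslash\gamma)$ and at $1$ it is $(\varepsilon\cdot1\cdot0,\ 1\backslash\gamma)$. We build these grids by stacking instances of (F3), one for each letter of the left word: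
\begin{align*}
\gamma=0\kappa,\ \text{at }\varepsilon:\quad&00\kappa\cdot10\kappa\xrightarrow{1}00\kappa\cdot100\kappa\cdot110\kappa\xrightarrow{\varepsilon}000\kappa\cdot100\kappa\cdot010\kappa\cdot110\kappa,\\
\text{at }1:\quad&0\kappa\xrightarrow{\varepsilon}00\kappa\cdot10\kappa\xrightarrow{1}00\kappa\cdot100\kappa\cdot110\kappa\\
&\phantom{0\kappa}\xrightarrow{0}000\kappa\cdot010\kappa\cdot100\kappa\cdot110\kappa;\\
\gamma=10\kappa,\ \text{at }\varepsilon:\quad&01\kappa\xrightarrow{1}01\kappa\xrightarrow{\varepsilon}001\kappa\cdot101\kappa,\\
\text{at }1:\quad&100\kappa\cdot110\kappa\xrightarrow{\varepsilon}010\kappa\cdot110\kappa\xrightarrow{1}010\kappa\cdot101\kappa\xrightarrow{0}001\kappa\cdot101\kappa;\\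
\gamma=110\kappa,\ \text{at }\varepsilon:\quad&110\kappa\xrightarrow{1}101\kappa\xrightarrow{\varepsilon}011\kappa,\\
\text{at }1:\quad&101\kappa\xrightarrow{\varepsilon}011\kappa\xrightarrow{1}011\kappa\xrightarrow{0}011\kappa.
\end{align*}
For $\gamma=111\kappa$ all these words are $111\kappa$. The final words are $[\varepsilon;1,\gamma]$ and $[1;\varepsilon,\gamma]$. They are equal, except for $\gamma=0\kappa$, where they differ by the commutation of $100\kappa$ and $010\kappa$. In (F3) the left letter comes out unchanged, so $[\varepsilon;\gamma,1]=1\cdot\varepsilon=[\gamma;\varepsilon,1]$ and $[1;\gamma,\varepsilon]=\varepsilon\cdot1\cdot0=[\gamma;1,\varepsilon]$.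

\smallskip
\emph{Case C: the triple $\{\varepsilon,1,11\}$.} Here (R5) occurs twice. The complements are $\varepsilon\backslash1=1\cdot\varepsilon$, $1\backslash\varepsilon=\varepsilon\cdot1\cdot0$, $1\backslash11=11\cdot1$, $11\backslash1=1\cdot11\cdot10$, $\varepsilon\backslash11=11$, $11\backslash\varepsilon=\varepsilon$. By (H),
\begin{equation}\label{eq:gridC}
(\varepsilon,\ 11\cdot1)\curvearrowright(11\cdot1\cdot\varepsilon,\ \varepsilon\cdot1\cdot0).
\end{equation}

At $\varepsilon$ the pair is $(1\cdot\varepsilon,\ 11)$. Stacking $(1,11)\curvearrowright(11\cdot1,\ 1\cdot11\cdot10)$ and \eqref{eq:gridC} gives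
\[
[\varepsilon;1,11]=11\cdot1\cdot\varepsilon,\qquad[\varepsilon;11,1]=1\cdot11\cdot10\cdot\varepsilon\cdot1\cdot0.
\]

At $1$ the pair is $(\varepsilon\cdot1\cdot0,\ 11\cdot1)$. The first row is \eqref{eq:gridC}. The second row is $(1,\ 11\cdot1\cdot\varepsilon)\curvearrowright(11\cdot1\cdot\varepsilon,\ 11\cdot01)$, obtained by (H) from
\[
(1,11)\curvearrowright(11\cdot1,\ 1\cdot11\cdot10),\quad(1\cdot11\cdot10,\ 1)\curvearrowright(\emptyset,\ 11\cdot10),\quad(11\cdot10,\ \varepsilon)\curvearrowright(\varepsilon,\ 11\cdot01).
\]
The third row is $(0,\ 11\cdot1\cdot\varepsilon)\curvearrowright(11\cdot1\cdot\varepsilon,\ 00\cdot10)$, by (F1) and $(0,\varepsilon)\curvearrowright(\varepsilon,\ 00\cdot10)$. So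
\[
[1;\varepsilon,11]=11\cdot1\cdot\varepsilon,\qquad[1;11,\varepsilon]=\varepsilon\cdot1\cdot0\cdot11\cdot01\cdot00\cdot10.
\]

At $11$ the pair is $(\varepsilon,\ 1\cdot11\cdot10)$, and we proceed by columns. The first is $(\varepsilon,1)\curvearrowright(1\cdot\varepsilon,\ \varepsilon\cdot1\cdot0)$. The second is $(\varepsilon\cdot1\cdot0,\ 11)\curvearrowright(11\cdot1,\ \varepsilon\cdot1\cdot11\cdot10\cdot0)$, obtained by (V) from $(\varepsilon,11)\curvearrowright(11,\varepsilon)$, $(1,11)\curvearrowright(11\cdot1,\ 1\cdot11\cdot10)$ and $(0,\ 11\cdot1)\curvearrowright(11\cdot1,\ 0)$. The third is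
\[
(\varepsilon\cdot1\cdot11\cdot10\cdot0,\ 10)\curvearrowright(01\cdot0,\ \varepsilon\cdot1\cdot11\cdot10\cdot0\cdot01\cdot00),
\]
obtained from $(\varepsilon,10)\curvearrowright(01,\varepsilon)$, $(1\cdot11\cdot10,\ 01)\curvearrowright(01,\ 1\cdot11\cdot10)$ and $(0,01)\curvearrowright(01\cdot0,\ 0\cdot01\cdot00)$. So
\[
[11;\varepsilon,1]=1\cdot\varepsilon\cdot11\cdot1\cdot01\cdot0,\qquad[11;1,\varepsilon]=\varepsilon\cdot1\cdot11\cdot10\cdot0\cdot01\cdot00.
\]

We check the three equivalences. First, $[\varepsilon;1,11]=[1;\varepsilon,11]$. Next, by (R3), (R4) and (R1),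
\[
[\varepsilon;11,1]\equiv1\cdot11\cdot\varepsilon\cdot01\cdot1\cdot0\equiv1\cdot\varepsilon\cdot11\cdot01\cdot1\cdot0\equiv1\cdot\varepsilon\cdot11\cdot1\cdot01\cdot0=[11;\varepsilon,1].
\]
Finally, $[1;11,\varepsilon]$ and $[11;1,\varepsilon]$ both consist of $\varepsilon\cdot1$ followed by a shuffle of $0\cdot01\cdot00$ and $11\cdot10$, and these two words commute letter by letter.
\end{proof}

\section{Common right multiples}\label{app:multiples}

\begin{proposition}\label{prop:multiples}
Any two elements of $M$ have a common right multiple.
\end{proposition}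

The generating set is infinite, but only finitely many letters act on a given tree $T$. We construct an element $\Delta_T\in M$, indexed by trees, that acts on $T$ by distributing every left factor completely and that is divisible by each letter defined on $T$. Products of $k$ successive elements of this kind will be divisible by each word of length $k$ defined on $T$.

For an address $\beta$ let $\mathrm{sh}_\beta$ be the endomorphism $g_\gamma\mapsto g_{\beta\gamma}$ of $M$; it is well defined because it maps defining relations to defining relations, and $\mathrm{sh}_\beta\,\mathrm{sh}_\gamma=\mathrm{sh}_{\beta\gamma}$. If $\beta\perp\gamma$, then $\mathrm{sh}_\beta(u)$ and $\mathrm{sh}_\gamma(v)$ commute by (R1). Applying (R2)--(R4) letter by letter, and (R1) to reorder, we obtain for $u\in M$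
\begin{equation}\label{eq:shift}
\mathrm{sh}_0(u)g_\varepsilon=g_\varepsilon\,\mathrm{sh}_{00}(u)\,\mathrm{sh}_{10}(u),\quad
\mathrm{sh}_{10}(u)g_\varepsilon=g_\varepsilon\,\mathrm{sh}_{01}(u),\quad
\mathrm{sh}_{11}(u)g_\varepsilon=g_\varepsilon\,\mathrm{sh}_{11}(u).
\end{equation}
In products indexed by the leaves $\ell$ of a tree the factors have the form $\mathrm{sh}_\ell(\cdot)$ and commute.

\subsection*{Distributing one factor}
Define $\delta_T\in M$ by $\delta_\bullet=1$ and $\delta_{T_1T_2}=g_\varepsilon\,\mathrm{sh}_0(\delta_{T_1})\,\mathrm{sh}_1(\delta_{T_2})$. Let $T_0*T$ be the tree $T$ with each leaf replaced by $T_0\bullet$. Then $(T_0T)\cdot\delta_T=T_0*T$ by induction on $T$, because $(T_0(T_1T_2))\cdot g_\varepsilon=(T_0T_1)(T_0T_2)$. So $\delta_T$ distributes the left factor down to the leaves of $T$. The next lemma moves an operation on the right factor or on the left factor across $\delta_T$.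

\begin{lemma}\label{lem:delta}
\textup{(i)} If $T\cdot u$ is defined, then $\mathrm{sh}_1(u)\,\delta_{T\cdot u}=\delta_T\,u$.

\textup{(ii)} For $u\in M$, $\mathrm{sh}_0(u)\,\delta_T=\delta_T\prod_\ell\mathrm{sh}_{\ell0}(u)$, the product over the leaves of $T$.

\textup{(iii)} If $S$ is obtained from $T$ by grafting a tree $S_\ell$ at each leaf $\ell$, then $\delta_S=\delta_T\prod_\ell\mathrm{sh}_\ell(\delta_{S_\ell})$.
\end{lemma}

\begin{proof}
(i) If the claim holds for letters, then for $u=g_\alpha u'$ induction on length gives $\mathrm{sh}_1(g_\alpha)\mathrm{sh}_1(u')\delta_{T\cdot u}=\mathrm{sh}_1(g_\alpha)\delta_{T\cdot g_\alpha}u'=\delta_Tg_\alpha u'$. For letters we use induction on $T=T_1T_2$. By (R3), the induction hypothesis for $T_1$, and commutation,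
\begin{align*}
g_{10\alpha}\,\delta_{T\cdot g_{0\alpha}}&=g_{10\alpha}\,g_\varepsilon\,\mathrm{sh}_0(\delta_{T_1\cdot g_\alpha})\,\mathrm{sh}_1(\delta_{T_2})=g_\varepsilon\,\mathrm{sh}_0(g_{1\alpha}\delta_{T_1\cdot g_\alpha})\,\mathrm{sh}_1(\delta_{T_2})\\
&=g_\varepsilon\,\mathrm{sh}_0(\delta_{T_1}g_\alpha)\,\mathrm{sh}_1(\delta_{T_2})=\delta_T\,g_{0\alpha}.
\end{align*}
By (R4), commutation, and the induction hypothesis for $T_2$,
\[
g_{11\alpha}\,\delta_{T\cdot g_{1\alpha}}=g_\varepsilon\,\mathrm{sh}_0(\delta_{T_1})\,\mathrm{sh}_1(g_{1\alpha}\delta_{T_2\cdot g_\alpha})=g_\varepsilon\,\mathrm{sh}_0(\delta_{T_1})\,\mathrm{sh}_1(\delta_{T_2}g_\alpha)=\delta_T\,g_{1\alpha}.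
\]
For $u=g_\varepsilon$, let $T=T_1(T_2T_3)$ and $\delta_i=\delta_{T_i}$. Expanding $\delta_{(T_1T_2)(T_1T_3)}$ and $\delta_T$, moving $g_1$ to the left past factors $\mathrm{sh}_0(\cdot)$, and using \eqref{eq:shift}, we find
\begin{align*}
g_1\,\delta_{T\cdot g_\varepsilon}&=g_1g_\varepsilon g_1g_0\ \mathrm{sh}_{00}(\delta_1)\,\mathrm{sh}_{01}(\delta_2)\,\mathrm{sh}_{10}(\delta_1)\,\mathrm{sh}_{11}(\delta_3),\\
\delta_T\,g_\varepsilon&=g_\varepsilon g_1\ \mathrm{sh}_0(\delta_1)\,\mathrm{sh}_{10}(\delta_2)\,\mathrm{sh}_{11}(\delta_3)\,g_\varepsilon\\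
&=g_\varepsilon g_1g_\varepsilon\ \mathrm{sh}_{00}(\delta_1)\,\mathrm{sh}_{10}(\delta_1)\,\mathrm{sh}_{01}(\delta_2)\,\mathrm{sh}_{11}(\delta_3).
\end{align*}
These agree by (R5) and the commutation of $\mathrm{sh}_{01}(\delta_2)$ with $\mathrm{sh}_{10}(\delta_1)$.

(ii) For $T=\bullet$ both sides are $\mathrm{sh}_0(u)$. For $T=T_1T_2$, \eqref{eq:shift} and commutation give
\[
\mathrm{sh}_0(u)\,\delta_T=g_\varepsilon\,\mathrm{sh}_0\bigl(\mathrm{sh}_0(u)\delta_{T_1}\bigr)\,\mathrm{sh}_1\bigl(\mathrm{sh}_0(u)\delta_{T_2}\bigr).
\]
Apply the induction hypothesis inside both factors, and move $\mathrm{sh}_1(\delta_{T_2})$ to the left past the factors $\mathrm{sh}_{0\ell0}(u)$.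

(iii) For $T=\bullet$ both sides are $\delta_S$. For $T=T_1T_2$ we have $S=S_1S_2$ with $S_i$ grafted on $T_i$. Apply the induction hypothesis in $\delta_S=g_\varepsilon\,\mathrm{sh}_0(\delta_{S_1})\,\mathrm{sh}_1(\delta_{S_2})$ and move $\mathrm{sh}_1(\delta_{T_2})$ to the left as in (ii).
\end{proof}

\subsection*{Distributing all factors}
Define $\partial\bullet=\bullet$, $\partial(T_1T_2)=\partial T_1*\partial T_2$, and
\[
\Delta_\bullet=1,\qquad\Delta_{T_1T_2}=\mathrm{sh}_0(\Delta_{T_1})\,\mathrm{sh}_1(\Delta_{T_2})\,\delta_{\partial T_2}.
\]
By induction $T\cdot\Delta_T=\partial T$: the first two factors lead to $(\partial T_1)(\partial T_2)$, and $\delta_{\partial T_2}$ leads from there to $\partial T_1*\partial T_2$. For instance $\Delta_{\bullet\bullet}=1$, $\partial(\bullet\bullet)=\bullet\bullet$, and $\Delta_{\bullet(\bullet\bullet)}=g_\varepsilon$.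

\begin{lemma}\label{lem:Delta}
If $T\cdot g_\alpha$ is defined, then $g_\alpha\mid\Delta_T$, and $g_\alpha\Delta_{T\cdot g_\alpha}=\Delta_Tu$ for some $u\in M$; for this $u$ we have $\partial T\cdot u=\partial(T\cdot g_\alpha)$.
\end{lemma}

\begin{proof}
The last assertion follows by letting both sides of the equality act on $T$. For the first two we use induction on $T=T_1T_2$.

Let $\alpha=0\alpha'$. Then $g_{\alpha'}\mid\Delta_{T_1}$ gives $g_\alpha\mid\Delta_T$. If $g_{\alpha'}\Delta_{T_1\cdot g_{\alpha'}}=\Delta_{T_1}u'$, then Lemma~\ref{lem:delta}(ii) gives, with a product over the leaves of $\partial T_2$,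
\[
g_\alpha\Delta_{T\cdot g_\alpha}=\mathrm{sh}_0(\Delta_{T_1})\,\mathrm{sh}_1(\Delta_{T_2})\,\mathrm{sh}_0(u')\,\delta_{\partial T_2}=\Delta_T\prod_\ell\mathrm{sh}_{\ell0}(u').
\]

Let $\alpha=1\alpha'$. Then $g_{\alpha'}\mid\Delta_{T_2}$ gives $g_\alpha\mid\Delta_T$, since $\mathrm{sh}_0(\Delta_{T_1})$ and $\mathrm{sh}_1(\Delta_{T_2})$ commute. If $g_{\alpha'}\Delta_{T_2\cdot g_{\alpha'}}=\Delta_{T_2}u'$, so that $\partial T_2\cdot u'=\partial(T_2\cdot g_{\alpha'})$, then Lemma~\ref{lem:delta}(i) gives
\[
g_\alpha\Delta_{T\cdot g_\alpha}=\mathrm{sh}_0(\Delta_{T_1})\,\mathrm{sh}_1(\Delta_{T_2})\,\mathrm{sh}_1(u')\,\delta_{\partial T_2\cdot u'}=\Delta_T\,u'.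
\]

Let $\alpha=\varepsilon$, and write now $T=T_1(T_2T_3)$ and $\Delta_i=\Delta_{T_i}$. By definition,
\[
\Delta_T=\mathrm{sh}_0(\Delta_1)\,\mathrm{sh}_{10}(\Delta_2)\,\mathrm{sh}_{11}(\Delta_3)\,\mathrm{sh}_1(\delta_{\partial T_3})\,\delta_{\partial T_2*\partial T_3}.
\]
Lemma~\ref{lem:delta}(i), applied to the tree $(\partial T_2)(\partial T_3)$ and $u=\delta_{\partial T_3}$, gives
\[
\mathrm{sh}_1(\delta_{\partial T_3})\,\delta_{\partial T_2*\partial T_3}=g_\varepsilon\,\mathrm{sh}_0(\delta_{\partial T_2})\,\mathrm{sh}_1(\delta_{\partial T_3})\,\delta_{\partial T_3}.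
\]
Moving $g_\varepsilon$ to the front with \eqref{eq:shift} and grouping the factors by the first digit of their shift, we obtain
\begin{align*}
\Delta_T&=g_\varepsilon\,\mathrm{sh}_{00}(\Delta_1)\,\mathrm{sh}_{10}(\Delta_1)\,\mathrm{sh}_{01}(\Delta_2)\,\mathrm{sh}_{11}(\Delta_3)\,\mathrm{sh}_0(\delta_{\partial T_2})\,\mathrm{sh}_1(\delta_{\partial T_3})\,\delta_{\partial T_3}\\
&=g_\varepsilon\,\mathrm{sh}_0(\Delta_{T_1T_2})\,\mathrm{sh}_1(\Delta_{T_1T_3})\,\delta_{\partial T_3}.
\end{align*}
So $g_\varepsilon\mid\Delta_T$. On the other hand,
\[
g_\varepsilon\Delta_{T\cdot g_\varepsilon}=g_\varepsilon\,\mathrm{sh}_0(\Delta_{T_1T_2})\,\mathrm{sh}_1(\Delta_{T_1T_3})\,\delta_{\partial T_1*\partial T_3},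
\]
and Lemma~\ref{lem:delta}(iii) gives $\delta_{\partial T_1*\partial T_3}=\delta_{\partial T_3}u$ with $u=\prod_\ell\mathrm{sh}_\ell(\delta_{(\partial T_1)\bullet})$, the product over the leaves of $\partial T_3$. Hence $g_\varepsilon\Delta_{T\cdot g_\varepsilon}=\Delta_Tu$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:multiples}]
If $S\cdot v$ is defined, then $v\Delta_{S\cdot v}=\Delta_Sv^*$ for some $v^*\in M$. This follows by induction on the length of a word for $v$: if $v=g_\alpha v_1$, then $v\Delta_{S\cdot v}=g_\alpha\Delta_{S\cdot g_\alpha}v_1^*=\Delta_Suv_1^*$ by Lemma~\ref{lem:Delta}. Acting on $S$ gives $\partial S\cdot v^*=\partial(S\cdot v)$.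

Put $\Delta_T^{(0)}=1$ and $\Delta_T^{(k)}=\Delta_T\Delta^{(k-1)}_{\partial T}=\Delta_T\Delta_{\partial T}\cdots\Delta_{\partial^{k-1}T}$. By induction on $k$, for all $S,v$ with $S\cdot v$ defined,
\begin{equation}\label{eq:Deltak}
\Delta_S^{(k)}\ \big|\ v\,\Delta^{(k)}_{S\cdot v},
\end{equation}
because $v\Delta^{(k)}_{S\cdot v}=\Delta_S\,v^*\Delta^{(k-1)}_{\partial S\cdot v^*}\in\Delta_S\Delta^{(k-1)}_{\partial S}M$.

We claim that if $u$ is a word of length $k$ and $T\cdot u$ is defined, then $u\mid\Delta_T^{(k)}$. The case $k=0$ is trivial. Write $u=g_\alpha u'$ and, by Lemma~\ref{lem:Delta}, $\Delta_T=g_\alpha z$. Then $\partial T=(T\cdot g_\alpha)\cdot z$, so \eqref{eq:Deltak} and the induction hypothesis give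
\[
\Delta_T^{(k)}=g_\alpha\,z\,\Delta^{(k-1)}_{(T\cdot g_\alpha)\cdot z}\in g_\alpha\,\Delta^{(k-1)}_{T\cdot g_\alpha}M\subset g_\alpha u'M.
\]

Given $u,v\in M$, choose by Lemma~\ref{lem:length} a tree $T$ on which both are defined. Since $\Delta_T^{(k)}\mid\Delta_T^{(k+1)}$, both $u$ and $v$ divide $\Delta_T^{(k)}$ as soon as $k$ is at least the lengths of chosen words for $u$ and $v$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BSD}
Dehornoy, \emph{Braids and Self-Distributivity}, Birkh\"auser, 2000.

\bibitem{FGT}
\emph{Foundations of Garside Theory},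
\texttt{http://www.math.unicaen.fr/\textasciitilde garside/Garside.pdf}.

\end{thebibliography}
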